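# Smirnov's compacta $S^{\lambda+n}$ and the recursion $P_{m+1}=2P_m+P_{m-1}$

## 1. A guess in powers of two: $\operatorname{trind}S^{\lambda+2^{m-1}}=\lambda+m$

All spaces are separable metrizable. Hurewicz's transfinite small inductive dimension $\operatorname{trind}$ extends $\operatorname{ind}$ to ordinal values: $\operatorname{trind}\emptyset=-1$, and for an ordinal $\alpha\ge 0$ we write $\operatorname{trind}X\le\alpha$ if every point of $X$ has arbitrarily small open neighborhoods $U$ with $\operatorname{trind}\partial U<\alpha$. Then $\operatorname{trind}X$ is the least such $\alpha$, if there is one.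

The test objects are Smirnov's compacta $S^\alpha$, $\alpha<\omega_1$. The space $S^0$ is a point; $S^{\alpha+1}=S^\alpha\times[0,1]$; and for a limit ordinal $\lambda$, $S^\lambda$ is the one-point compactification $\{*_\lambda\}\cup\bigoplus_{\beta<\lambda}S^\beta$ of the disjoint sum of all earlier ones. So $S^n=I^n$ for finite $n$, where $I=[0,1]$. The space $S^{\omega_0}$ is a sequence of cubes $I^0,I^1,I^2,\dots$ converging to a point, in the sense that every neighborhood of $*$ contains all but finitely many of the cubes. The space $S^{\omega_0+1}$ is $S^{\omega_0}\times I$, in which the cubes $I^j\times I$ accumulate on the segment $\{*\}\times I$.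

Write an ordinal uniquely as $\alpha=\lambda(\alpha)+n(\alpha)$, with $\lambda(\alpha)$ a limit ordinal or $0$ and $n(\alpha)<\omega_0$. How large is $\operatorname{trind}S^\alpha$? We take the following as given.

* (Luxemburg) $\operatorname{trind}S^\alpha\le\lambda(\alpha)+[(n(\alpha)+2)/2]$ for every infinite $\alpha<\omega_1$.
* If $\alpha$ is infinite and $n(\alpha)\le 2^m-1$ for some integer $m$, then $\operatorname{trind}S^\alpha\le\lambda(\alpha)+m$.
* $\operatorname{trind}S^{\omega_0+2}=\operatorname{trind}S^{\omega_0+3}=\omega_0+2$.

The second bound equals $\lambda+m$ on the block $2^{m-1}\le n\le 2^m-1$, so it rises exactly at $n=1,2,4,8,\dots$. The obvious guess is that it is sharp where it rises. This is the conjecture we discuss; it comes from "On finite sum theorems for transfinite inductive dimensions".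

**Conjecture.** If $\alpha$ is an infinite ordinal (with $\alpha<\omega_1$) and $n(\alpha)=2^{m-1}$ for some integer $m\ge1$, then $\operatorname{trind}S^\alpha=\lambda(\alpha)+m$.

Let us test it at $\lambda=\omega_0$. For $m=1$ it says $\operatorname{trind}S^{\omega_0+1}=\omega_0+1$; we shall verify this by hand in Section 3. For $m=2$ it says $\operatorname{trind}S^{\omega_0+2}=\omega_0+2$, which is the third item of the list. For $m=3$ it says $\operatorname{trind}S^{\omega_0+4}=\omega_0+3$. Here both upper bounds in the list give $\omega_0+3$, while $S^{\omega_0+4}\supset S^{\omega_0+3}$ gives the lower bound $\omega_0+2$. So $m=3$ is the first case that the list does not settle, and there the guess is wrong: the value is $\omega_0+2$. In fact the conjecture fails for every $m\ge3$ and every limit $\lambda<\omega_1$. The reason is that powers of two come from a recursion "$q\mapsto 2q$", and one can do better.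

## 2. Five facts about $\operatorname{trind}$

**Fact 1 (monotonicity).** If $A\subset X$, then $\operatorname{trind}A\le\operatorname{trind}X$ whenever the right side exists. Indeed, if $U$ is open in $X$, then $\partial_A(U\cap A)\subset\partial_XU$; use transfinite induction.

**Fact 2 (clopen sums).** If $X$ is a finite union of pairwise disjoint clopen sets, then $\operatorname{trind}X$ is the maximum of their values, since small neighborhoods can be taken inside one summand.

**Fact 3 (locality).** Let $N$ be a closed neighborhood of $z$ in $X$ with $\operatorname{trind}N\le\alpha$. Then $z$ has arbitrarily small open neighborhoods $W$ in $X$ with $\operatorname{trind}\partial_XW<\alpha$. To see this, let $O$ be any open neighborhood of $z$ in $X$ and pick an open $O'\ni z$ with $\overline{O'}\subset O\cap\operatorname{int}N$. Choose $W\ni z$ open in $N$ with $W\subset O'$ and $\operatorname{trind}\partial_NW<\alpha$. As $W$ lies in $\operatorname{int}N$, it is open in $X$; as $N$ is closed, $\overline W\subset N$, so $\partial_XW=\partial_NW$.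

**Fact 4 (finite values).** For finite values $\operatorname{trind}$ is $\operatorname{ind}$, and $\operatorname{ind}=\dim$ for separable metrizable spaces. In particular $\operatorname{trind}I^n=n$.

**Fact 5 (partitions).** A *partition* between disjoint closed sets $A,B$ of $X$ is a closed set $C$ such that $X\setminus C$ is the union of two disjoint open sets, one containing $A$ and the other containing $B$. If $M\subset X$ has $\dim M\le j-1$, then for any $j$ pairs of disjoint closed subsets of $X$ there are partitions $C_1,\dots,C_j$ in $X$ between them with $M\cap C_1\cap\dots\cap C_j=\emptyset$. On the other hand, in a $(j+1)$-cube, any $j+1$ partitions between the $j+1$ pairs of opposite faces have a common point.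

## 3. Product neighborhoods, and the cases $n=0$ and $n=1$ by hand

Fix a countable limit ordinal $\lambda$ and an integer $n\ge0$. Enumerate $\{\beta:\beta<\lambda\}=\{\beta_1,\beta_2,\dots\}$ and put $M_j=S^{\beta_j}$, so $S^\lambda=\{*\}\cup\bigoplus_jM_j$. The $M_j$ are compact and clopen, and each *tail* $R_J=\{*\}\cup\bigcup_{j\ge J}M_j$ is clopen. Let
$$Y=S^{\lambda+n}=S^\lambda\times I^n,\qquad E_j=M_j\times I^n=S^{\beta_j+n},\qquad E_\infty=\{*\}\times I^n,$$
and let $\pi:Y\to I^n$ be the projection. All these spaces are compact. Let $B(x,r)$ and $\overline B(x,r)=\{y\in I^n:|y-x|\le r\}$ be the open and closed balls in $I^n$. The sets $R_J\times B(x,r)$ form a neighborhood base at $(*,x)$. For $X\subset Y$ write $X_j=X\cap E_j$; this is clopen in $X$.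

**Proposition 1.** $\operatorname{trind}S^\gamma\le\gamma$ for every $\gamma<\omega_1$. Consequently, for every $\lambda,n$ as above,
$$\operatorname{trind}E_j<\lambda\quad\text{for all }j. \tag{1}$$

*Proof.* We use induction on $\gamma$. For finite $\gamma$ this is Fact 4. Let $\gamma=\lambda+n$. Since $\beta_j+n<\lambda$, the induction hypothesis gives $\operatorname{trind}E_j\le\beta_j+n<\lambda$, which is (1).

We claim that if $C\subset I^n$ is closed and $\operatorname{ind}C\le c$ with $c\ge0$ finite, then $\operatorname{trind}(S^\lambda\times C)\le\lambda+c$. The case $C=I^n$ finishes the proof. Use induction on $c$. A point of $S^\lambda\times C$ in $E_j$ lies in the clopen set $M_j\times C$, whose $\operatorname{trind}$ is $<\lambda$ by (1), so it has small open neighborhoods with boundary of $\operatorname{trind}<\lambda$. For a point $(*,x)$, take a small open $W\ni x$ in $C$ with $\operatorname{ind}\partial W\le c-1$ and put $V=R_J\times W$. As $R_J$ is clopen, $\partial V=R_J\times\partial W\subset S^\lambda\times\partial W$. If $\partial W=\emptyset$ (which is always so for $c=0$), then $\partial V=\emptyset$. Otherwise $c\ge1$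 and $\operatorname{trind}\partial V\le\lambda+c-1$ by induction on $c$. $\square$

(Luxemburg's bound also gives (1): if $\gamma=\beta_j+n$ is infinite, then $\operatorname{trind}S^\gamma<\lambda(\gamma)+\omega_0\le\lambda$.)

We record how (1) is used. For any $X\subset Y$, a point of the clopen set $X_j$ has arbitrarily small open neighborhoods in $X$ whose boundaries have $\operatorname{trind}<\lambda$. Hence:
$$\text{when proving }\operatorname{trind}X\le\lambda+m\ (m\ge0),\ \text{only the points of }X\cap E_\infty\text{ matter.} \tag{2}$$
Also, subsets of $E_\infty$ have $\operatorname{trind}\le n<\lambda$.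

Now the first values. For $n=0$, Proposition 1 gives $\operatorname{trind}S^{\omega_0}\le\omega_0$; since $S^{\omega_0}$ contains all cubes $I^j$, equality holds.

For $n=1$, Proposition 1 gives $\operatorname{trind}S^{\omega_0+1}\le\omega_0+1$. We show equality. Suppose $\operatorname{trind}S^{\omega_0+1}\le\omega_0$. Then the point $(*,\frac12)$ has an open neighborhood $V\subset S^{\omega_0}\times(\frac14,\frac34)$ with $d=\operatorname{trind}\partial V<\omega_0$. For all large $j$ the summand $I^j$ of $S^{\omega_0}$ satisfies $I^j\times\{\frac12\}\subset V$; fix such a $j\ge1$ with $j>d$. Let $Q=I^j\times[\frac12,1]$, a $(j+1)$-cube, and let $C=\partial_Q(V\cap Q)$. Then $C\subset\overline V\setminus V=\partial V$. Further, $V\cap Q$ contains the face $I^j\times\{\frac12\}$, and its closure misses the face $I^j\times\{1\}$, so $C$ is a partition in $Q$ between these two opposite faces. By Facts 1 and 4, $\dim C\le d\le j-1$. By Fact 5 the remaining $j$ pairs of opposite faces of $Q$ have partitions whose common intersection misses $C$. Together with $C$ this makes $j+1$ partitions between all pairs of opposite faces with no common point,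 which contradicts Fact 5. So
$$\operatorname{trind}S^{\omega_0+1}=\omega_0+1. \tag{3}$$

For $n=4$, product neighborhoods give only $\operatorname{trind}S^{\lambda+4}\le\lambda+4$: each unit of $\operatorname{trind}$ is spent on lowering the dimension of the factor $C$ by one. The neighborhood $R_J\times W$ makes the same cut $\partial W$ at every level $j$. But the levels $E_j$ are separated from each other, so we may cut differently at each level, along finer and finer patterns as $j\to\infty$. Everything that follows exploits this freedom.

## 4. The bound by the numbers $P_m$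

Put $P_{-1}=0$, $P_0=1$ and $P_{m+1}=2P_m+P_{m-1}$ for $m\ge0$, so $(P_m)_{m\ge0}=1,2,5,12,29,\dots$

**Theorem A.** If $\alpha<\omega_1$ is infinite, $m\ge0$ and $n(\alpha)+1\le P_m$, then $\operatorname{trind}S^\alpha\le\lambda(\alpha)+m$.

**Corollary B.**
(i) For every limit $\lambda<\omega_1$ and every $m\ge3$, $\operatorname{trind}S^{\lambda+2^{m-1}}\le\lambda+m-1<\lambda+m$. So the conjecture fails.
(ii) $\operatorname{trind}S^{\omega_0+4}=\omega_0+2$.
(iii) For $\lambda(\alpha)=\omega_0$ the conjectured equality holds exactly for $m=1,2$.

The number $n+1$ should be read as the number of "colors" needed to cut $I^n$ into small pieces. This is the quantity that we count from now on.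

## 5. Counting families of small pieces: $q$-small sets

"$\pi$-diameter" means the diameter of the image under $\pi$.

**Definition.** Let $q\ge0$. A closed $X\subset Y$ is *$q$-small* if there are $J$ and numbers $\varepsilon_j\to0$ such that for each $j\ge J$ the set $X_j$ is a union of $q$ closed sets, each of which is a finite (possibly empty) disjoint union of compact sets of $\pi$-diameter $\le\varepsilon_j$. (So $0$-small means $X_j=\emptyset$ for $j\ge J$.) A closed $X\subset Y$ is *locally $q$-small* if each point of $X\cap E_\infty$ has a closed $q$-small neighborhood in $X$.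

Closed subsets of $q$-small sets are $q$-small, and $q$-small implies $q'$-small for $q'\ge q$ (add empty sets).

**Examples.** The set $E_\infty$ is $0$-small. The set $S^\lambda\times\{x_0\}$ is $1$-small: each $M_j\times\{x_0\}$ is a single piece of $\pi$-diameter $0$. For $n=1$, the closed set $E_\infty\cup\bigcup_jM_j\times\{t/j:0\le t\le j\}$ is $1$-small, with pieces $M_j\times\{t/j\}$, although its points over $E_\infty$ fill a segment. For $n=1$ the whole space $Y$ is $2$-small: cut $I$ into $2j$ consecutive closed intervals of length $1/(2j)$; the even-numbered ones are pairwise disjoint, so are the odd-numbered ones, and we multiply by $M_j$.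

**Lemma 2.** $Y=S^{\lambda+n}$ is $(n+1)$-small.

*Proof.* The purpose is to cover $I^n$ by $n+1$ sets, each a finite disjoint union of compacta of diameter $\le\varepsilon$. Take a triangulation $K$ of $I^n$ with simplices of diameter $\le\varepsilon/2$ and let $K'$ be its barycentric subdivision. For a vertex $v$ of $K'$ let $b_v$ be its barycentric coordinate function and
$$D_v=\{x\in I^n:b_v(x)=\max_wb_w(x)\}.$$
The sets $D_v$ are compact and cover $I^n$. On $D_v$ we have $b_v>0$, so every point of $D_v$ lies in a common simplex with $v$, hence within $\varepsilon/2$ of $v$; thus $\operatorname{diam}D_v\le\varepsilon$. If $x\in D_v\cap D_w$ with $v\ne w$, then $b_v(x)=b_w(x)>0$, so $v,w$ span an edge of $K'$. An edge of $K'$ joins the barycenters of two simplices of $K$ one of which is a proper face of the other, so barycenters of distinct simplices of equal dimension span no edge. Hence for each $i=0,\dots,n$ the sets $D_v$, with $v$ the barycenter of an $i$-simplex of $K$, are pairwise disjoint. These are the $n+1$ sets. Take $\varepsilon=1/j$ and multiply by $M_j$. $\square$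

**Proposition $H(m)$, $m\ge-1$.** If a closed $X\subset Y$ is locally $P_m$-small, then $\operatorname{trind}X<\lambda+m+1$. (For $m\ge0$ this says $\operatorname{trind}X\le\lambda+m$; for $m=-1$ it says $\operatorname{trind}X<\lambda$.)

*$H(m)$ for all $m\ge0$ implies Theorem A.* By Lemma 2, $S^{\lambda+n}$ is $P_m$-small whenever $n+1\le P_m$. Apply $H(m)$ to $X=Y$.

So for $n=4$ we must show that $5$-small sets have $\operatorname{trind}\le\lambda+2$.

## 6. Cutting along one block of families, and what goes wrong at the rim

Let $X$ be $q$-small, let $z_0=(*,x_0)\in X$, and let $\Omega=B(x_0,\eta)$. Suppose we know that $k$-small sets have $\operatorname{trind}\le\lambda+m$. We want a neighborhood $V$ of $z_0$ with $\operatorname{trind}\partial V\le\lambda+m$. After a slight enlargement of the pieces we may assume that, at level $j$, the part of $X_j$ over $\overline B(x_0,\eta)$ is covered by the interiors of families $F_j^1,\dots,F_j^q$ of small pieces.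

The natural attempt is to make the boundary lie in only $k$ families. At level $j$, let $V$ consist of the points over $\Omega$ that are not in $F_j^1\cup\dots\cup F_j^k$, together with all points over a small ball $O_0=B(x_0,\eta/4)$, so that $V$ is a neighborhood of $z_0$. Let $L=\partial V$ and look at $L$ near a point $(*,x)$.

If $|x-x_0|<\eta$, this works: points of $L_j$ over a neighborhood of $x$ lie over $\Omega$ but not in $V$, hence in $F_j^1\cup\dots\cup F_j^k$. So $L$ is $k$-small near $(*,x)$.

If $|x-x_0|=\eta$, it does not work. Points of $L_j$ just inside the rim lie in $F_j^1\cup\dots\cup F_j^k$. But a point of $L_j$ exactly over the rim is a limit of points of $V$, so it is in no interior of $F_j^1,\dots,F_j^k$ and is only known to lie in $F_j^{k+1}\cup\dots\cup F_j^q$. Together all $q$ families are needed near $(*,x)$, and the argument says no more about $L$ there than was assumed about $X$.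

The way out is not to ask that $L$ be $k$-small at the rim. By the definition of $\operatorname{trind}$, a rim point $z=(*,p)$ of $L$ only needs small neighborhoods *in $L$* whose boundaries $T$ satisfy $\operatorname{trind}T<\lambda+m$. To be able to cut $L$ near $p$, build $V$ at level $j$ from many parts $U_{j,a}$, lying over open sets $O_a$ that become smaller and smaller toward the rim. Each part avoids a block $\tau_a$ of $k$ families, but *different parts avoid disjoint blocks*. Now separate the parts near $p$ from the other parts. A point of the cut $T_j$ is in the closure of some part $a$ and of some part $b\ne a$. So it is in no interior of the $2k$ families of $\tau_a\cup\tau_b$, and if any $q$ interiors cover, it lies in one of the remaining $s=q-2k$ families. Thus $T$ is $s$-small.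

Two questions remain. First, at level $j$ there are about $j$ parts, hence $j$ disjoint blocks of size $k$, while a $q$-small set comes with only $q$ families. We need many families, any $q$ of which cover; Section 7 produces them. Second, which $s$ may we take? The cut $T$ must have $\operatorname{trind}<\lambda+m$, and by $H(m-1)$ it suffices that $s=P_{m-1}$. This gives $q=2P_m+P_{m-1}=P_{m+1}$.

Taking $s=0$ at every stage would also work: then $T$ lies in $E_\infty$ together with finitely many levels, and $\operatorname{trind}T<\lambda$. That gives the recursion $q=2k$, that is $n+1\le2^m$, the second bound in our list. But at the rim it delivers $\operatorname{trind}T<\lambda$ when only $\operatorname{trind}T<\lambda+m$ is needed. For $m=0$ nothing is wasted. For $m=1$ we may take $s=1$ and reach $q=2\cdot2+1=5$ instead of $4$. This is exactly the case $n=4$.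

## 7. Arbitrarily many families, any $q$ of which cover

**Example.** Let $q=2$, $Z=I$, $\varepsilon>0$ and $N\ge2$. For $i=1,\dots,N$ let $F^i$ be $I$ minus all open intervals of radius $\varepsilon/(4N)$ centered at $\varepsilon(t+i/N)$, $t\in\mathbb Z$. Each $F^i$ is a finite disjoint union of compact sets of diameter $\le\varepsilon$. A point not in the interior of $F^i$ lies in one of the corresponding closed gaps. Closed gaps for different indices are disjoint, because their centers are at least $\varepsilon/N$ apart and their radii add up to $\varepsilon/(2N)$. So the interiors of any two of the $N$ sets cover $I$, although each set is cut into pieces of length $\le\varepsilon$.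

**Lemma 3.** Let $Z$ be a compact metric space, $\pi:Z\to I^n$ continuous, $q\ge1$, $\varepsilon\ge0$, and $Z=C^1\cup\dots\cup C^q$, where each $C^i$ is a finite disjoint union of compact sets of $\pi$-diameter $\le\varepsilon$. For all $N\ge q$ and $\delta>0$ there are compact $F^1,\dots,F^N\subset Z$, each a finite disjoint union of compact sets of $\pi$-diameter $\le\varepsilon+\delta$, such that the interiors of *any* $q$ of them cover $Z$.

*Proof.* **Step 1: open families.** We pass to open sets, so that there is room to add more. The pieces of $C^i$ are finitely many disjoint compacta, so they have disjoint open neighborhoods. Intersecting the neighborhood of a piece $P$ with $\{z:\operatorname{dist}(\pi(z),\pi(P))<\delta/2\}$ makes its $\pi$-diameter $\le\varepsilon+\delta$. This gives finite families $\mathcal U_1,\dots,\mathcal U_q$, each consisting of pairwise disjoint open sets of $\pi$-diameter $\le\varepsilon+\delta$. With $U_i=\bigcup\mathcal U_i$ we have $U_1\cup\dots\cup U_q=Z$.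

**Step 2: adding one family.** We show how to pass from $r$ to $r+1$ families. Suppose $r\ge q$ and $\mathcal U_1,\dots,\mathcal U_r$ are finite families of pairwise disjoint open sets of $\pi$-diameter $\le\varepsilon+\delta$ such that any $q$ of the sets $U_i=\bigcup\mathcal U_i$ cover $Z$. A point is missed by some $q$ of the $U_i$ exactly when it lies in at most $r-q$ of them. So our condition says that every point lies in at least $r-q+1$ of the $U_i$.

The new family must catch the points that lie in exactly $r-q+1$ of the $U_i$. For $A\subset\{1,\dots,r\}$ with $|A|=r-q+1$ put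
$$C_A=Z\setminus\bigcup_{i\notin A}U_i,$$
a closed set. A point of $C_A$ lies only in sets $U_i$ with $i\in A$, and it lies in at least $|A|$ of the sets, so the indices $i$ with $z\in U_i$ form exactly the set $A$. Hence $C_A\subset\bigcap_{i\in A}U_i$, and the sets $C_A$ are pairwise disjoint. Since $A\neq\emptyset$, choose $i(A)\in A$. By normality there are pairwise disjoint open sets $V_A$ with $C_A\subset V_A\subset U_{i(A)}$. Let
$$\mathcal U_{r+1}=\{V_A\cap G:\ |A|=r-q+1,\ G\in\mathcal U_{i(A)}\}.$$
These are finitely many pairwise disjoint open sets of $\pi$-diameter $\le\varepsilon+\delta$, with union $U_{r+1}=\bigcup_AV_A$. A point lying in exactly $r-q+1$ of $U_1,\dots,U_r$ lies in some $C_A\subset U_{r+1}$; any other point already lies in at least $r-q+2$ of them. So every point lies in at least $r-q+2=(r+1)-q+1$ of $U_1,\dots,U_{r+1}$, that is, any $q$ of these cover. Continue until there are $N$ families.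

**Step 3: back to compact sets.** For each $q$-element $I\subset\{1,\dots,N\}$ the sets $U_i$, $i\in I$, form a finite open cover of the compact metric space $Z$. By shrinking it we get compact $F^i_I\subset U_i$, $i\in I$, whose interiors cover $Z$. Put $F^i=\bigcup_{I\ni i}F^i_I\subset U_i$. The interior of $F^i$ contains that of each $F^i_I$, so the interiors of any $q$ of the $F^i$ cover $Z$. Finally, $F^i$ is the disjoint union of the finitely many sets $F^i\cap G$, $G\in\mathcal U_i$. They are open in $F^i$, hence clopen in $F^i$, hence compact, and they have $\pi$-diameter $\le\varepsilon+\delta$. $\square$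

## 8. The induction on $m$ for locally $P_m$-small sets

**The case $H(-1)$.** Here $X$ is locally $0$-small, and we show that only finitely many $X_j$ are nonempty. The set $X\cap E_\infty$ is compact, so it is covered by the interiors (in $X$) of finitely many closed $0$-small sets. The rest of $X$ is a compact set missing $E_\infty$. Since the $E_j$ are open and cover $Y\setminus E_\infty$, it meets only finitely many $E_j$. Hence $X_j=\emptyset$ for all large $j$, and $X$ is the disjoint union of finitely many clopen sets, namely $X\cap E_\infty$ and finitely many $X_j$. Each has $\operatorname{trind}<\lambda$, so $\operatorname{trind}X<\lambda$ by Fact 2.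

**The case $H(0)$.** Here $X$ is locally $1$-small. We show that each $z_0=(*,x_0)\in X$ has arbitrarily small neighborhoods $V$ with $\partial V\subset E_\infty$; then $\operatorname{trind}\partial V\le n<\lambda$, and $\operatorname{trind}X\le\lambda$ by (2).

The point $z_0$ has a closed $1$-small neighborhood in $X$. For all small $\eta>0$ and all $J$ large enough (depending on $\eta$), that neighborhood contains $X\cap(R_J\times\overline B(x_0,\eta))$. So for $j\ge J$ the set $X_j\cap\pi^{-1}(\overline B(x_0,\eta))$ is a finite disjoint union of compact pieces of $\pi$-diameter $\le\varepsilon_j$, and we take $J$ so large that $\varepsilon_j<\eta/4$ for $j\ge J$. Let $V$ consist of the points $(*,x)\in X$ with $|x-x_0|<\eta/2$ and, for each $j\ge J$, of all pieces that meet $\pi^{-1}(B(x_0,\eta/2))$.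

Such a piece lies in $\pi^{-1}(B(x_0,\eta))$. It is open in $X_j\cap\pi^{-1}(\overline B(x_0,\eta))$ and contained in the subset $X_j\cap\pi^{-1}(B(x_0,\eta))$, which is open in $X_j$; so it is open in $X_j$. It is also compact, hence clopen in $X_j$. Thus each $V\cap E_j$ is clopen in $X_j$. If $(*,x)\in V$, all points of $X$ near $(*,x)$ lie in $R_J\times B(x_0,\eta/2)$. Those in $E_\infty$ are in $V$, and those in $E_j$, $j\ge J$, lie in a piece that meets $\pi^{-1}(B(x_0,\eta/2))$, so they are in $V$ too. So $V$ is open in $X$, it contains $z_0$, it is contained in $R_J\times B(x_0,\eta)$, and $\partial V\subset E_\infty$.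

**Inductive step.** Let $m\ge0$ and assume $H(m)$ and $H(m-1)$. Put
$$k=P_m,\qquad s=P_{m-1},\qquad q=P_{m+1}=2k+s .$$
Let $X$ be closed and locally $q$-small, and let $z_0=(*,x_0)\in X$. We construct arbitrarily small open neighborhoods $V$ of $z_0$ in $X$ with $\operatorname{trind}\partial V\le\lambda+m$. By (2) this gives $\operatorname{trind}X\le\lambda+m+1$, which is $H(m+1)$.

**Step 1: a cover of $\Omega$ that gets finer toward the rim.** As before, for $\eta>0$ small and $J\ge2$ large, the sets
$$Z_j=X_j\cap\pi^{-1}(\overline B(x_0,\eta)),\qquad j\ge J,$$
lie in a closed $q$-small neighborhood of $z_0$ in $X$, so each $Z_j$ is a union of $q$ closed sets as in the definition of $q$-smallness, with $\varepsilon_j\to0$. Let $\Omega=B(x_0,\eta)$ and $O_0=B(x_0,\eta/4)$. Choose open sets $O_1,O_2,\dots$ of $I^n$ that cover $\Omega$, with $\overline{O_a}\subset\Omega$ and $\operatorname{diam}O_a\to0$. For instance, for $i=0,1,\dots$ cover the compact shell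
$$\{x\in I^n:\eta(1-2^{-i})\le|x-x_0|\le\eta(1-2^{-i-1})\}$$
by finitely many balls of radius $\eta2^{-i-3}$ centered on it; since $1-2^{-i-1}+2^{-i-3}<1$, their closures lie in $\Omega$. Enumerate them shell by shell, and pad with empty sets if the list is finite. We need one property of this cover:

(4) *If $p\in I^n$, $|p-x_0|=\eta$ and $\varepsilon>0$, there is $0<\delta\le\varepsilon$ such that every $O_a$ ($a\ge1$) that meets $B(p,\delta)$ lies in $B(p,\varepsilon)$.*

Indeed, only finitely many $O_a$ have diameter $\ge\varepsilon/2$, and $p\notin\overline{O_a}$ for each of them. Take $\delta\le\varepsilon/2$ smaller than the distances of these $O_a$ from $p$. If $O_a$ meets $B(p,\delta)$, then $\operatorname{diam}O_a<\varepsilon/2$, so each of its points is at distance less than $\delta+\varepsilon/2\le\varepsilon$ from $p$.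

**Step 2: many families at level $j$, arranged in disjoint blocks.** For $j\ge J$ apply Lemma 3 to $Z_j$ with $N=s+kj$ and $\delta=1/j$; this is allowed because $j\ge J\ge2$ gives $N\ge s+2k=q$. We get compact sets $F_j^1,\dots,F_j^{s+kj}\subset Z_j$, each a finite disjoint union of compacta of $\pi$-diameter $\le\varepsilon_j'$, where $\varepsilon_j'=\varepsilon_j+1/j\to0$, such that

(5) *the interiors in $Z_j$ of any $q$ of the sets $F_j^i$ cover $Z_j$.*

For $a\ge1$ let $\tau_a=\{s+(a-1)k+1,\dots,s+ak\}$. These blocks have $k$ elements, are pairwise disjoint, and are disjoint from $\{1,\dots,s\}$. For $a\le j$ the block $\tau_a$ consists of indices available at level $j$.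

**Step 3: the neighborhood $V$.** We now build $V$ from parts, the $a$-th part avoiding the block $\tau_a$. For $j\ge J$ put
$$U_{j,0}=X_j\cap\pi^{-1}(O_0),\qquad U_{j,a}=\bigl(X_j\cap\pi^{-1}(O_a)\bigr)\setminus\bigcup_{i\in\tau_a}F_j^i\quad(1\le a\le j),\qquad U_j=\bigcup_{a=0}^jU_{j,a}.$$
All these sets are open in $X_j$ and contained in $Z_j$. Put
$$V=\{(*,x)\in X:x\in O_0\}\cup\bigcup_{j\ge J}U_j .$$
If $x\in O_0$, all points of $X$ near $(*,x)$ lie in $R_J\times O_0$, hence in $V$. So $V$ is open in $X$. It contains $z_0$ and lies in $R_J\times\Omega$; since $\eta$ can be taken as small and $J$ as large as we like, $V$ is arbitrarily small.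

Let $L=\partial_XV$. Then $L$ is closed in $Y$, and $L_j=\emptyset$ for $j<J$. For $j\ge J$, as $X_j$ is clopen in $X$, the set $L_j$ is the boundary of $U_j$ in $X_j$. So $L_j\cap U_j=\emptyset$ and $L_j\subset\overline{U_j}$. Points $(*,x)\in L$ satisfy $|x-x_0|\le\eta$. It remains to prove
$$\operatorname{trind}L\le\lambda+m, \tag{6}$$
and by (2) only points $z=(*,x)\in L$ need to be considered.

**Step 4: points inside the rim, $|x-x_0|<\eta$.** We show that $L$ is $k$-small near such a $z$. Choose $a\ge1$ with $x\in O_a$, a closed ball $D'\subset O_a$ about $x$ of positive radius, and put $N=L\cap\pi^{-1}(D')$, a closed neighborhood of $z$ in $L$. Let $j\ge\max(J,a)$. A point of $N_j$ lies in $X_j\cap\pi^{-1}(O_a)$ and not in $U_j$, so not in $U_{j,a}$. Hence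
$$N_j\subset\bigl(X_j\cap\pi^{-1}(O_a)\bigr)\setminus U_{j,a}\subset\bigcup_{i\in\tau_a}F_j^i .$$
As $|\tau_a|=k=P_m$ and $\varepsilon_j'\to0$, $N$ is $P_m$-small. So $\operatorname{trind}N\le\lambda+m$ by $H(m)$. By Fact 3, $z$ has arbitrarily small open neighborhoods in $L$ whose boundaries have $\operatorname{trind}<\lambda+m$.

**Step 5: points on the rim, $|x-x_0|=\eta$; the neighborhood $V'$.** Write $p=x$. We construct small neighborhoods $V'$ of $z=(*,p)$ in $L$ by separating the parts near $p$ from the others. Let $0<\varepsilon<\eta/2$ and $J'\ge J$ be arbitrary, and take $\delta$ from (4). Let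
$$\Phi=\{a\ge1:O_a\cap B(p,\delta)\ne\emptyset\},\qquad\text{so } O_a\subset B(p,\varepsilon)\text{ for }a\in\Phi .$$
For $j\ge J'$ put
$$A_j=\overline{\bigcup_{a\in\Phi,\,a\le j}U_{j,a}},\qquad G_j=\overline{U_{j,0}\cup\bigcup_{b\notin\Phi,\,1\le b\le j}U_{j,b}},$$
where the closures may be taken in $X_j$, which is compact. Then $L_j\subset\overline{U_j}=A_j\cup G_j$ and $A_j\subset\pi^{-1}(\overline B(p,\varepsilon))$. Also $G_j\cap\pi^{-1}(B(p,\delta))=\emptyset$. For the open set $B(p,\delta)$ is missed by each $O_b$ with $b\ge1$, $b\notin\Phi$, and by $O_0=B(x_0,\eta/4)$, because points of $B(p,\delta)$ have distance greater than $\eta-\delta>\eta/2$ from $x_0$. Let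
$$V'=\{(*,x')\in L:|x'-p|<\delta\}\cup\bigcup_{j\ge J'}(L_j\setminus G_j).$$
This is open in $L$: each $L_j\setminus G_j$ is open in $L_j$, and if $|x'-p|<\delta$, then all points of $L$ near $(*,x')$ lie in $R_{J'}\times B(p,\delta)$, and those of them in $L_j$ are outside $G_j$. Clearly $z\in V'$. As $L_j\setminus G_j\subset A_j$, the set $V'$ lies in $R_{J'}\times\overline B(p,\varepsilon)$. Since $\varepsilon$ and $J'$ were arbitrary, $V'$ is an arbitrarily small neighborhood of $z$ in $L$.

Let $T=\partial_LV'$, a closed subset of $Y$. Then $T_j=\emptyset$ for $j<J'$. For $j\ge J'$, $T_j$ is the boundary in $L_j$ of the open set $L_j\setminus G_j$, so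
$$T_j\subset\overline{L_j\setminus G_j}\cap G_j\subset A_j\cap G_j. \tag{7}$$

**Step 6: the cut uses only the families $1,\dots,s$.** Here the disjoint blocks pay off. We claim that for $j\ge J'$
$$A_j\cap G_j\subset\bigcup_{i=1}^sF_j^i \tag{8}$$
(so the left side is empty if $s=0$). Let $w\in A_j\cap G_j$. Closures commute with finite unions, so $w\in\overline{U_{j,a}}$ for some $a\in\Phi$, $a\le j$. Then $|\pi(w)-p|\le\varepsilon<\eta/2$, so $|\pi(w)-x_0|>\eta/2$. Since points of $\overline{U_{j,0}}$ lie over $\overline B(x_0,\eta/4)$, we have $w\notin\overline{U_{j,0}}$. Therefore $w\in\overline{U_{j,b}}$ for some $b\notin\Phi$ with $1\le b\le j$, and $b\ne a$ because $a\in\Phi$.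

Since $U_{j,a}\subset Z_j$ and $Z_j$ is closed, $w\in Z_j$. The set $U_{j,a}$ is a subset of $Z_j$ disjoint from $F_j^i$ for $i\in\tau_a$; so its closure is disjoint from $\operatorname{int}_{Z_j}F_j^i$ for $i\in\tau_a$. The same holds for $U_{j,b}$ and $\tau_b$. Hence $w$ lies in none of the sets $\operatorname{int}_{Z_j}F_j^i$ with $i\in\tau_a\cup\tau_b$. The set $\tau_a\cup\tau_b\cup\{1,\dots,s\}$ has exactly $2k+s=q$ elements, because $a\ne b$. So by (5) the corresponding interiors cover $Z_j$, and $w\in F_j^i$ for some $i\le s$. This proves (8).

**Step 7: end of the induction.** By (7) and (8), $T_j\subset\bigcup_{i\le s}F_j^i$ for all $j\ge J'$, so $T$ is $s$-small with $s=P_{m-1}$. By $H(m-1)$, $\operatorname{trind}T<\lambda+m$. Thus each rim point of $L$ has arbitrarily small open neighborhoods $V'$ in $L$ with $\operatorname{trind}\partial_LV'<\lambda+m$. Together with Step 4 and (2) this proves (6), hence $H(m+1)$. Starting from $H(-1)$ and $H(0)$, we get $H(m)$ for all $m\ge-1$, and with it Theorem A. $\blacksquare$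

For orientation, trace the proof for $X=S^{\lambda+4}$, where $q=5$, $k=2$, $s=1$, $m=1$. Inside the rim the boundary $L$ is $2$-small, so of $\operatorname{trind}\le\lambda+1$ locally. At the rim the cuts $T$ are $1$-small, so $\operatorname{trind}T\le\lambda$. Hence $\operatorname{trind}L\le\lambda+1$ and $\operatorname{trind}S^{\lambda+4}\le\lambda+2$.

## 9. From Theorem A to the failure of the conjecture

*Proof of Corollary B.* (i) We compare $P_i$ with $2^i$: for $i\ge2$ we have $P_i\ge2^i+1$. Indeed $P_2=5$, and if $P_i\ge2^i+1$ with $i\ge2$, then $P_{i+1}\ge2P_i+1\ge2^{i+1}+1$, as $P_{i-1}\ge1$. Let $m\ge3$, $i=m-1\ge2$ and $n=2^{m-1}$. Then $n+1\le P_{m-1}$, and Theorem A gives $\operatorname{trind}S^{\lambda+2^{m-1}}\le\lambda+m-1$.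

(ii) Since $4+1=P_2$, Theorem A gives $\operatorname{trind}S^{\omega_0+4}\le\omega_0+2$. Conversely, $S^{\omega_0+3}$ embeds in $S^{\omega_0+4}=S^{\omega_0+3}\times[0,1]$, and $\operatorname{trind}S^{\omega_0+3}=\omega_0+2$, so Fact 1 gives the other inequality.

(iii) For $m\ge3$ the equality fails by (i). For $m=2$ it is the known value $\operatorname{trind}S^{\omega_0+2}=\omega_0+2$. For $m=1$ it is (3); the upper bound there is also Theorem A, since $1+1=P_1$. $\square$

So the conjecture is disproved: it fails for every $m\ge3$ and every limit $\lambda<\omega_1$, the first counterexample being $n(\alpha)=4$. The exact values of $\operatorname{trind}S^{\omega_0+n}$ for $n\ge5$, and the cases $m=1,2$ of the conjecture for $\lambda>\omega_0$, are not decided here.
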